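\title{Infinite log-concavity of the coefficients in Moll's quartic integral}

\begin{abstract}
We prove Moll's conjecture that, for every $m$, the coefficients $d_l(m)$ of the polynomial that appears in the evaluation of $\int_0^\infty (s^4+2xs^2+1)^{-m-1}\,ds$ form an infinitely log-concave sequence in $l$. For $m\ge12$ we show that the polynomial with coefficients $d_l(m)^2-d_{l-1}(m)d_{l+1}(m)$ has $m$ simple negative zeros, which interlace the zeros of a transformed Jacobi polynomial; a theorem of Br\"and\'en then handles all further iterates. The proof writes this polynomial as an average of dilates of the Jacobi polynomial against a positive, rapidly decreasing weight, and compares the areas under consecutive arches. The cases $m\le11$ follow from a criterion on ratios of coefficients.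
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For integers $0\le l\le m$ let
\[
d_l(m)=2^{-2m}\sum_{k=l}^{m}2^{k}\binom{2m-2k}{m-k}\binom{m+k}{m}\binom{k}{l},
\]
and let $d_l(m)=0$ for $l<0$ and $l>m$. These numbers are the coefficients of the polynomial $P_m(x)=\sum_l d_l(m)x^l$ that arises in Moll's study of quartic integrals:
\[
\int_0^\infty\frac{ds}{(s^4+2xs^2+1)^{m+1}}=\frac{\pi}{2^{m+3/2}(x+1)^{m+1/2}}\,P_m(x)\qquad(x>-1).
\]
For $m=0,1,2,3$ the formula gives $(1)$, $(\frac32,1)$, $(\frac{21}8,\frac{15}4,\frac32)$ and $(\frac{77}{16},\frac{43}4,\frac{35}4,\frac52)$.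

The operator $\mathcal L$ maps a sequence $(a_l)_{l\in\mathbb Z}$ to the sequence $\mathcal La_l=a_l^2-a_{l-1}a_{l+1}$. The sequence $(a_l)$ is \emph{log-concave} if $\mathcal La_l\ge0$ for all $l$, it is \emph{$k$-log-concave} if $\mathcal L^ka_l\ge0$ for all $l$, and it is \emph{$\infty$-log-concave} if it is $k$-log-concave for every $k\ge1$. For positive terms, log-concavity says that the quotients $a_{l+1}/a_l$ do not increase, and $\mathcal La_l$ measures the slack in this inequality. Higher log-concavity asks that the slack be distributed regularly as well. This is a real restriction: $(1,1,1)$, extended by zeros, is mapped to $(1,0,1)$ and then to $(1,-1,1)$.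

It is known that $(d_l(m))_l$ is log-concave for every $m$. Moll conjectured that it is even $\infty$-log-concave; we take the problem from \cite{problem}. The conjecture is true.

\begin{theorem}\label{thm:main}
For every $m\ge0$, every $k\ge1$ and $0\le l\le m$ we have $\mathcal L^kd_l(m)>0$. For $l\notin[0,m]$ the value is $0$. In particular $(d_l(m))_l$ is $\infty$-log-concave.
\end{theorem}

For large $m$ this comes from a statement on zeros. Put
\[
N_l=\frac{\binom ml^2}{(l+1)(m-l+1)},\qquad F(x)=\sum_{l=0}^mN_lx^l,\qquad Q_m(x)=\sum_{l=0}^m\mathcal Ld_l(m)\,x^l .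
\]
The polynomial $F$ is a Jacobi polynomial after a change of variable, and it has $m$ simple negative zeros (Section~\ref{sec:zeros}).

\begin{theorem}\label{thm:zeros}
Let $m\ge12$ and let $0<y_1<\dots<y_m$ be the numbers such that the $-y_k$ are the zeros of $F$. Then $Q_m$ has exactly one zero in each interval $(-y_{k+1},-y_k)$, $1\le k<m$, and one in $(-\infty,-y_m)$. These are all its zeros, so $Q_m$ has $m$ simple negative zeros.
\end{theorem}

\begin{theorem}\label{thm:iter}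
For $m\ge12$, $k\ge1$, and for $1\le m\le11$, $k\ge3$, the polynomial $\sum_l\mathcal L^kd_l(m)x^l$ has only real zeros.
\end{theorem}

Theorem~\ref{thm:iter} makes no claim for $m\le11$ and $k\le2$, and none is needed.

Section~\ref{sec:tools} collects the tools, shows why they do not apply to $d_l(m)$ directly, and reduces the case $m\ge12$ to Theorem~\ref{thm:zeros}. Section~\ref{sec:idea} shows the mechanism behind that theorem for $m=1,2$. Section~\ref{sec:small} settles $m\le11$. Sections~\ref{sec:average}--\ref{sec:arches} prove Theorem~\ref{thm:zeros}, except for one estimate on a weight function, which is proved in Section~\ref{sec:kernel}. Throughout, $d_l=d_l(m)$, $n=m+1$, $\nu=m+\frac32$, and decimal constants in inequalities are rounded in the safe direction.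

\section{Ratios, real zeros, and the shape of $d_l(m)$}\label{sec:tools}

We use two ways of controlling all iterates of $\mathcal L$ at once. The first follows the \emph{ratios} $r_l=a_l^2/(a_{l-1}a_{l+1})$.

\begin{lemma}[McNamara--Sagan criterion]\label{lem:ratio}
Let $a_0,\dots,a_m>0$ and $a_l=0$ otherwise. Suppose that $r_l>1$ for $1\le l\le m-1$, and put $\varepsilon_l=1-1/r_l$, $\varepsilon_0=\varepsilon_m=1$. Then $\mathcal La_l=a_l^2\varepsilon_l>0$ for $0\le l\le m$, $\mathcal La_l=0$ otherwise, and the ratios of $\mathcal La$ are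
\begin{equation}\label{eq:rprime}
r_l'=\frac{(r_l-1)^2}{\varepsilon_{l-1}\varepsilon_{l+1}}\ge(r_l-1)^2 .
\end{equation}
If all $r_l\ge r_*=\frac{3+\sqrt5}2=2.61803\ldots$, then $\mathcal L^ka_l>0$ for all $k\ge1$ and $0\le l\le m$.
\end{lemma}

\begin{proof}
The formula for $\mathcal La_l$ is the definition, and $r'_l=a_l^4\varepsilon_l^2/(a_{l-1}^2a_{l+1}^2\varepsilon_{l-1}\varepsilon_{l+1})$ with $r_l\varepsilon_l=r_l-1$. Since $r_*$ is the larger root of $(r-1)^2=r$, the condition $r_l\ge r_*$ for all $l$ passes from $a$ to $\mathcal La$, and induction on $k$ gives the last claim.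
\end{proof}

The second way follows the zeros of the generating polynomial.

\begin{theorem}[Br\"and\'en \cite{branden}]\label{thm:branden}
If $\sum a_lx^l$ has nonnegative coefficients and only real zeros, then so does $\sum(a_l^2-a_{l-1}a_{l+1})x^l$.
\end{theorem}

The two are linked by the next result, which we need only for Theorem~\ref{thm:iter}.

\begin{theorem}[Kurtz \cite{kurtz}]\label{thm:kurtz}
A polynomial of degree at least $2$ with positive coefficients that satisfy $a_l^2>4a_{l-1}a_{l+1}$ for all interior $l$ has only real zeros.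
\end{theorem}

To see how $d_l(m)$ stands with respect to these tools, we factor out a binomial coefficient. Let $m\ge1$ and
\[
C_l=\int_0^1s^{-1/2}(1-s)^{m+l}(1+s)^{m-l}\,ds .
\]

\begin{lemma}\label{lem:C}
There is a constant $K=K_m>0$ such that $d_l=K\binom mlC_l$ for $0\le l\le m$. For $1\le l\le m$,
\begin{equation}\label{eq:rec}
(m+l)C_{l-1}+(m-l)C_{l+1}=(2m+1)C_l .
\end{equation}
\end{lemma}

\begin{proof}
Consider $I(x)=\int_0^1s^{-1/2}(1-s)^m\bigl(1+s+x(1-s)\bigr)^m ds$. The coefficient of $x^l$ in $I(x)$ is $\binom mlC_l$. On the other hand $1+s+x(1-s)=(1+x)(1-s)+2s$, and Euler's integral $\int_0^1s^{A-1}(1-s)^{B-1}ds=\Gamma(A)\Gamma(B)/\Gamma(A+B)$ gives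
\[
I(x)=\sum_{k=0}^m\binom mk(1+x)^k\,2^{m-k}\,\frac{\Gamma(m-k+\frac12)\,(m+k)!}{\Gamma(2m+\frac32)} .
\]
With $\Gamma(j+\frac12)=\sqrt\pi\,(2j)!/(4^jj!)$ for $j=m-k$ this becomes
\[
I(x)=\frac{\sqrt\pi\,m!^2}{\Gamma(2m+\frac32)}\sum_{k=0}^m2^{k-m}\binom{2m-2k}{m-k}\binom{m+k}m(1+x)^k=\frac{\sqrt\pi\,m!^2\,2^m}{\Gamma(2m+\frac32)}\,P_m(x).
\]
For \eqref{eq:rec}, the derivative of $s^{1/2}(1-s)^{m+l}(1+s)^{m-l}$ equals $s^{-1/2}(1-s)^{m+l-1}(1+s)^{m-l-1}$ times
\[
\tfrac12-2ls-(2m+\tfrac12)s^2=-\tfrac12\bigl[(m+l)(1+s)^2+(m-l)(1-s)^2-(2m+1)(1-s^2)\bigr].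
\]
The function vanishes at $s=0$ and $s=1$, so the integral of its derivative over $[0,1]$ is $0$.
\end{proof}

If $C_l$ were constant in $l$, then $P_m$ would be a multiple of $(1+x)^m$, and Theorem~\ref{thm:branden} would give $\infty$-log-concavity at once. This makes the conjecture plausible. But the factor $C_l$ pulls in the wrong direction. The ratios of $(d_l)$ satisfy
\begin{equation}\label{eq:rd}
\frac1{r_l}=\frac{l(m-l)}{(l+1)(m-l+1)}\cdot\frac{C_{l-1}C_{l+1}}{C_l^2},
\end{equation}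
and $C_l^2<C_{l-1}C_{l+1}$ by the Cauchy--Schwarz inequality, strictly because $(1-s)/(1+s)$ is not constant. This has two consequences. First, $r_l<(1+\frac1l)(1+\frac1{m-l})$, so $r_2<\frac94<r_*$ for $m\ge4$, and Lemma~\ref{lem:ratio} does not apply to $(d_l)$ itself. Second, Newton's inequalities say that for a real polynomial $\sum a_lx^l$ of degree $m$ with only real zeros the numbers $a_l/\binom ml$ form a log-concave sequence; so $P_m$ has nonreal zeros for every $m\ge2$, and Theorem~\ref{thm:branden} does not apply to $P_m$. The point of Theorem~\ref{thm:zeros} is that one application of $\mathcal L$ repairs this.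

\begin{proof}[Proof of Theorems \ref{thm:main} and \ref{thm:iter} for $m\ge12$, given Theorem \ref{thm:zeros}]
The polynomial $Q_m$ has leading coefficient $d_m^2>0$ and negative zeros, so its coefficients are positive. By Theorem~\ref{thm:branden} and induction, $\sum_l\mathcal L^kd_lx^l$ has nonnegative coefficients and only real zeros for every $k\ge1$. Its extreme coefficients $\mathcal L^kd_0=d_0^{2^k}$ and $\mathcal L^kd_m=d_m^{2^k}$ are positive, so it has degree $m$ and $m$ negative zeros, and all its coefficients are positive.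
\end{proof}

\section{The mechanism, for $m=1$ and $m=2$}\label{sec:idea}

Since $\binom m{l-1}\binom m{l+1}/\binom ml^2=\frac{l(m-l)}{(l+1)(m-l+1)}$ and $(l+1)(m-l+1)=l(m-l)+n$, Lemma~\ref{lem:C} gives, for $0\le l\le m$,
\begin{equation}\label{eq:Ld}
\mathcal Ld_l=K^2N_l\Phi_l,\qquad \Phi_l=nC_l^2-l(m-l)\bigl(C_{l-1}C_{l+1}-C_l^2\bigr).
\end{equation}
If $C_l$ were a geometric sequence $\varrho^l$, then $\Phi_l=n\varrho^{2l}$ and $Q_m(x)=K^2nF(\varrho^2x)$ would be a dilate of $F$. Now $C_l$ is a mixture of geometric sequences with ratios less than $1$. With $s=\tanh\theta$ we have $1\mp s=e^{\mp\theta}/\cosh\theta$, hence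
\begin{equation}\label{eq:Ctheta}
C_l=\int_0^\infty g(\theta)e^{-2l\theta}\,d\theta,\qquad g(\theta)=(\tanh\theta)^{-1/2}(\cosh\theta)^{-2m-2}.
\end{equation}
One therefore expects a formula $Q_m(-y)=\int_0^\infty W(t)f(ye^{-2t})\,dt$, where $f(y)=F(-y)$. Put $y=y_k$. As $t$ grows from $0$, the point $y_ke^{-2t}$ runs leftward from $y_k$ to $0$ through the intervals $(y_{j-1},y_j)$, $j=k,\dots,1$ (with $y_0=0$), on which $f$ has sign $(-1)^{j-1}$. We call these pieces of the graph \emph{arches}. If $W>0$ and the weighted areas of the arches increase with $j$, then the alternating sum of the areas has the sign $(-1)^{k-1}$ of its last term. These signs, for $k=1,\dots,m$, force the interlacing in Theorem~\ref{thm:zeros}.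

\begin{example}\label{ex:one}
Let $m=1$. Then $f(y)=\frac12(1-y)$, $y_1=1$, and $l(m-l)=0$ for $l=0,1$. So $Q_1(-y)=K^2\iint g(\theta_1)g(\theta_2)\bigl(1-ye^{-2(\theta_1+\theta_2)}\bigr)d\theta_1d\theta_2$. At $y=y_1$ there is one arch and the integrand is positive. Indeed $Q_1(-y)=\frac94-y$, with its zero to the right of $y_1$.
\end{example}

\begin{example}\label{ex:two}
Let $m=2$. Then $3f(y)=1-3y+y^2$ and $y_{1,2}=\frac{3\mp\sqrt5}2$. From $d=(\frac{21}8,\frac{15}4,\frac32)$ we get $\mathcal Ld=(\frac{441}{64},\frac{81}8,\frac94)$, that is, $\frac{64}9Q_2(-y)=49-72y+16y^2$. At a zero of $f$ we have $y^2=3y-1$, so this equals $33-24y$, which is positive at $y_1$ and negative at $y_2$, as predicted.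

Positivity of the weight does not explain the sign at $y_2$. There are two arches: $f(y_2e^{-2t})$ is negative for $0<t<\log y_2$ and positive afterwards, with limit $\frac13$, so the positive arch is infinitely long. For the model weight $W(t)=e^{-st}$, $s>0$, using $y_2^2=3y_2-1$ again,
\[
\int_0^\infty e^{-st}\,3f(y_2e^{-2t})\,dt=\frac1s-\frac{3y_2}{s+2}+\frac{3y_2-1}{s+4}=\frac{4(s+2)-6y_2s}{s(s+2)(s+4)} .
\]
This is negative if and only if $s>4/(3y_2-2)$. The weight has to decay fast enough.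
\end{example}

So three things are needed: the representation of $Q_m$, where for $m\ge2$ the factor $l(m-l)$ in \eqref{eq:Ld} must be removed (Section~\ref{sec:average}); positivity and a rate of decay for the weight (Section~\ref{sec:kernel}); and enough information on the arches of $f$ to compare neighbors (Sections~\ref{sec:zeros} and \ref{sec:arches}). The estimates close for $m\ge12$, and we first dispose of the smaller cases.

\section{The cases $m\le11$}\label{sec:small}

For $m=0$ the sequence $(1)$ is fixed by $\mathcal L$. For $m=1$ there is no interior index, so Lemma~\ref{lem:ratio} applies trivially, and the polynomials in Theorem~\ref{thm:iter} are linear. For $m=2$ the values in Section~\ref{sec:intro} give $r_1=\frac{25}7>3.571$; for $m=3$ they give $r_1=\frac{7396}{2695}>2.744$ and $r_2=\frac{245}{86}>2.848$. These ratios exceed $r_*$, so Theorem~\ref{thm:main} holds for $m\le3$.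

For $4\le m\le11$ we apply $\mathcal L$ once or twice until all ratios exceed $r_*$. Let $q_l=C_{l-1}/C_l$. Then $q_l>1$, because the integrand of $C_{l-1}$ is that of $C_l$ times $(1+s)/(1-s)$. By \eqref{eq:rec} and \eqref{eq:rd},
\[
q_m=\frac{2m+1}{2m},\qquad q_l=\frac{(2m+1)-(m-l)/q_{l+1}}{m+l},\qquad 1-\varepsilon_l=\frac{l(m-l)}{(l+1)(m-l+1)}\cdot\frac{q_l}{q_{l+1}} .
\]
Table~\ref{tab:q} lists $q_l$ and Table~\ref{tab:eps} lists $\varepsilon_l=1-1/r_l$. Table~\ref{tab:r} lists the ratios of $\mathcal Ld$ and $\mathcal L^2d$, which by \eqref{eq:rprime} are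
\[
r'_l=\Bigl(\frac{\varepsilon_l}{1-\varepsilon_l}\Bigr)^2\frac1{\varepsilon_{l-1}\varepsilon_{l+1}},\qquad r''_l=\frac{(r'_l-1)^2}{\varepsilon'_{l-1}\varepsilon'_{l+1}},\qquad \varepsilon'_l=1-\frac1{r'_l},\quad \varepsilon'_0=\varepsilon'_m=1 .
\]

\begin{table}[ht]
\centering\footnotesize
\setlength{\tabcolsep}{3pt}
\begin{tabular}{r|cccccccc}
$l\backslash m$&4&5&6&7&8&9&10&11\\\hline
1&1.305085&1.277506&1.256294&1.239323&1.225344&1.213570&1.203475&1.194695\\
2&1.212329&1.199413&1.188795&1.179845&1.172156&1.165451&1.159529&1.154246\\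
3&1.158730&1.152027&1.146249&1.141188&1.136700&1.132678&1.129042&1.125731\\
4&1.125&1.121212&1.117834&1.114791&1.112026&1.109495&1.107164&1.105007\\
5&&1.1&1.097902&1.095972&1.094185&1.092523&1.090969&1.089513\\
6&&&1.083333&1.082051&1.080848&1.079714&1.078642&1.077627\\
7&&&&1.071429&1.070588&1.069789&1.069026&1.068297\\
8&&&&&1.0625&1.061920&1.061362&1.060825\\
9&&&&&&1.055556&1.055138&1.054734\\
10&&&&&&&1.05&1.049689\\
11&&&&&&&&1.045455
\end{tabular}
\caption{The quotients $q_l=C_{l-1}/C_l$.}\label{tab:q}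
\end{table}

\begin{table}[ht]
\centering\footnotesize
\setlength{\tabcolsep}{3pt}
\begin{tabular}{r|cccccccc}
$l\backslash m$&4&5&6&7&8&9&10&11\\\hline
1&0.59631&0.57396&0.55968&0.54982&0.54265&0.53721&0.53295&0.52953\\
2&0.53500&0.47943&0.44687&0.42563&0.41075&0.39979&0.39141&0.38480\\
3&0.61376&0.48626&0.42320&0.38579&0.36113&0.34371&0.33078&0.32083\\
4&&0.59229&0.45698&0.38970&0.34957&0.32298&0.30411&0.29005\\
5&&&0.57773&0.43730&0.36729&0.32543&0.29762&0.27784\\
6&&&&0.56718&0.42310&0.35118&0.30812&0.27948\\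
7&&&&&0.55917&0.41234&0.33901&0.29507\\
8&&&&&&0.55288&0.40391&0.32948\\
9&&&&&&&0.54780&0.39712\\
10&&&&&&&&0.54361
\end{tabular}
\caption{The numbers $\varepsilon_l=1-1/r_l$ for the sequence $(d_l(m))_l$.}\label{tab:eps}
\end{table}

\begin{table}[ht]
\centering\footnotesize
\setlength{\tabcolsep}{3pt}
\begin{tabular}{r|cccccccc|ccccc}
&\multicolumn{8}{c|}{$r'_l$}&\multicolumn{5}{c}{$r''_l$}\\
$l\backslash m$&4&5&6&7&8&9&10&11&7&8&9&10&11\\\hline
1&4.078&3.786&3.615&3.505&3.427&3.370&3.327&3.292&10.2&9.87&9.62&9.43&9.29\\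
2&3.617&3.039&2.756&2.589&2.480&2.403&2.346&2.303&6.09&5.61&5.29&5.05&4.88\\
3&4.720&3.155&2.636&2.379&2.225&2.124&2.053&1.999&5.28&4.65&4.26&3.98&3.79\\
4&&4.340&2.897&2.417&2.178&2.035&1.940&1.872&5.46&4.49&3.95&3.60&3.37\\
5&&&4.096&2.732&2.278&2.052&1.916&1.826&6.87&4.89&4.01&3.53&3.22\\
6&&&&3.927&2.619&2.183&1.966&1.835&13.5&6.34&4.51&3.70&3.25\\
7&&&&&3.803&2.536&2.114&1.903&&12.7&5.96&4.24&3.48\\
8&&&&&&3.708&2.472&2.061&&&12.1&5.68&4.04\\
9&&&&&&&3.633&2.422&&&&11.6&5.46\\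
10&&&&&&&&3.573&&&&&11.3
\end{tabular}
\caption{The ratios $r'_l$ of $\mathcal Ld$ and $r''_l$ of $\mathcal L^2d$.}\label{tab:r}
\end{table}

\emph{Rounding errors.} Each entry of Table~\ref{tab:q} is within $10^{-6}$ of the value that the recursion gives from the entry below it. Since $\partial q_l/\partial q_{l+1}=\frac{m-l}{(m+l)q_{l+1}^2}\in[0,1)$, errors add up but are not amplified, and after at most $11$ steps the $q_l$ are correct to $1.2\cdot10^{-5}$. The partial derivatives of $\varepsilon_l$ in $q_l$ and $q_{l+1}$ are at most $0.73$ in absolute value, so the $\varepsilon_l$ are correct to $3\cdot10^{-5}$, rounding included. All interior $\varepsilon_l$ lie in $[0.277,0.62]$, where $\varepsilon(1-\varepsilon)\ge0.2$; so $\log r'_l$ changes by at most $3\cdot10^{-5}(\frac2{0.2}+\frac2{0.277})<10^{-3}$, and the tabulated $r'_l$ have error $e\le0.001r'_l+0.0005$. All $r'_l\ge1.82$, so $e/(r'_l-1)\le0.0029$ and $e/(r'_l(r'_l-1))\le0.0016$; the latter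 bounds the relative error of $\varepsilon'_l$. Hence the $r''_l$ are correct to $2(0.0029+0.0016)<1\%$, plus the rounding shown.

\begin{proof}[Proof of Theorem \ref{thm:main} for $4\le m\le11$]
All $r_l$ and $r'_l$ exceed $1$, so $\mathcal Ld$ and $\mathcal L^2d$ are positive on $[0,m]$. For $m=4,5,6$ all $r'_l>2.6181>r_*$. The tightest case is $m=6$, $l=3$, where exactly $q_2=\frac{11479}{9656}$, $q_3=\frac{1207}{1053}$, $q_4=\frac{351}{314}$, $q_5=\frac{157}{143}$ and $r'_3=2.6361\ldots$, a margin of $0.68\%$. For $7\le m\le11$ all $r''_l\ge3.1>r_*$. Lemma~\ref{lem:ratio}, applied to $\mathcal Ld$ in the first case and to $\mathcal L^2d$ in the second, finishes the proof.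
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:iter} for $2\le m\le11$]
By \eqref{eq:rprime}, ratios above $4$ are followed by ratios above $9$. By Theorem~\ref{thm:kurtz} it suffices to find $k\le3$ such that all ratios of $\mathcal L^kd$ exceed $4$.

For $m=2$, $r'_1\ge2.57^2>6$. For $m=3$, $\varepsilon_2\le0.65$ and $\varepsilon_1\le0.64$, so $r'_1\ge1.74^2/0.65>4$ and $r'_2\ge1.84^2/0.64>5$. For $m=4,5$, all $r'_l\ge3.03$, so $r''_l\ge2.03^2>4$. For $m=6$, $\varepsilon'_0=\varepsilon'_6=1$, $\varepsilon'_2\le0.64$ and $\varepsilon'_4\le0.66$ give $r''_1\ge2.61^2/0.64>10$ and $r''_5\ge3.09^2/0.66>14$; for $l=2,3,4$ we have $r'_l\ge2.63$ and $\varepsilon'_{l\pm1}\le1-1/4.11<0.757$, so $r''_l\ge1.63^2/0.757^2>4$. For $7\le m\le11$, $r''_l\ge3.1$ gives $r'''_l\ge2.1^2>4$ for the ratios of $\mathcal L^3d$.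
\end{proof}

From now on $m\ge12$, and the goal is Theorem~\ref{thm:zeros}.

\section{$Q_m$ as an average of dilates of $F$}\label{sec:average}

For $t\ge0$ and $0<c<1$ put
\[
u=\cosh t,\qquad S=c\sinh^2t,\qquad v=\sqrt{1+S},\qquad w_0=\frac{(u+v)^{-2m-1}}v,
\]
and, with $'=\partial/\partial t$,
\begin{equation}\label{eq:w}
w=w(t,c)=nw_0-m(w_0S)'+\tfrac12(w_0S)''.
\end{equation}

\begin{proposition}\label{prop:average}
For all real $y$, with absolute convergence,
\begin{equation}\label{eq:average}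
Q_m(-y)=K^22^{2m+1}\int_0^1\frac{dc}{\sqrt{c(1-c)}}\int_0^\infty w(t,c)\,f(ye^{-2t})\,dt .
\end{equation}
\end{proposition}

\begin{proof}
By \eqref{eq:Ctheta}, $C_l^2$ and $C_{l-1}C_{l+1}$ are integrals of $g(\theta_1)g(\theta_2)e^{-2l(\theta_1+\theta_2)}$ over $\theta_1,\theta_2>0$, the second with the extra factor $e^{2(\theta_1-\theta_2)}$. Symmetrizing replaces this factor by $\cosh2\tau=1+2\sinh^2\tau$, where $\tau=\theta_1-\theta_2$. Let $t=\theta_1+\theta_2$, $u=\cosh t$, $v=\cosh\tau$. Then $\cosh\theta_1\cosh\theta_2=\frac{u+v}2$ and $\sinh\theta_1\sinh\theta_2=\frac{u-v}2$, so $g(\theta_1)g(\theta_2)=2^{2m+2}(u-v)^{-1/2}(u+v)^{-2m-3/2}$. Also $d\theta_1d\theta_2=\frac12dt\,d\tau$ with $|\tau|<t$, and the integrand is even in $\tau$. By \eqref{eq:Ld},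
\[
\Phi_l=2^{2m+2}\int_0^\infty e^{-2lt}\int_0^t(u-v)^{-\frac12}(u+v)^{-2m-\frac32}\bigl[n-2l(m-l)\sinh^2\tau\bigr]\,d\tau\,dt .
\]
The factor $l(m-l)$ prevents us from summing over $l$. Against $e^{-2lt}$, multiplication by $2l$ is differentiation in $t$, so we want to integrate by parts in $t$. For this the range of the inner variable must not depend on $t$, and the singularity at $\tau=t$ must be out of the way. The substitution $\sinh\tau=\sqrt c\,\sinh t$, $0<c<1$, achieves both: $v=\sqrt{1+S}$, $d\tau=\frac{\sinh t}{2\sqrt c\,v}\,dc$ and $u^2-v^2=(1-c)\sinh^2t$, so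
\[
\Phi_l=2^{2m+1}\int_0^1\frac{dc}{\sqrt{c(1-c)}}\int_0^\infty e^{-2lt}\,\bigl[nw_0-2l(m-l)\,w_0S\bigr]\,dt .
\]
We need bounds that are uniform in $c$. From $v^2\ge cu^2$, $vv'=cu\sinh t$ and $vv''=c(u^2+\sinh^2t)-v'^2$ we get $0\le v'\le v$ and $|v''|\le2v$; likewise $0\le u'\le u=u''$. Hence $|w_0'|$ and $|w_0''|$ are at most a constant (depending on $m$ only) times $w_0\le u^{-2m-1}$. As $S,S',S''\le4u^2$, the functions $w_0S$, $(w_0S)'$, $(w_0S)''$ and $w$ are $O(u^{1-2m})$ uniformly in $c$. Moreover $w_0S$ and $(w_0S)'$ vanish at $t=0$. Integration by parts gives $\int_0^\infty e^{-2lt}(w_0S)^{(j)}dt=(2l)^j\int_0^\infty e^{-2lt}w_0S\,dt$ for $j=1,2$. Since $2l(m-l)=m\cdot2l-\frac12(2l)^2$, the inner integral equals $\int_0^\infty e^{-2lt}w\,dt$. Multiply by $K^2N_l(-y)^l$ and sum over $l$.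
\end{proof}

The price of the integration by parts is that the sign of $w$ is no longer evident. All that we use about $w$ is the following estimate, proved in Section~\ref{sec:kernel}. It says that $w\cdot(\cosh t)^{\lambda m}$ is positive and nonincreasing in $t$.

\begin{proposition}\label{prop:kernel}
Let $m\ge12$ and $\lambda=\frac9{20}$. For all $c\in(0,1)$ and $t>0$ we have $w>0$ and $-w'/w\ge\lambda m\tanh t$.
\end{proposition}

Because the estimate holds for each $c$, we can compare arches in the inner integral of \eqref{eq:average} and integrate over $c$ at the very end.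

\section{The zeros and arches of $f$}\label{sec:zeros}

The Jacobi polynomial $P_m^{(1,1)}$ (unrelated to $P_m$) is the orthogonal polynomial of degree $m$ for the weight $1-x^2$ on $[-1,1]$; as such it has $m$ simple zeros in $(-1,1)$. We use two formulas from \cite{szego}. Formula (4.3.2) reads
\[
P_m^{(1,1)}(x)=\sum_{l=0}^m\binom{m+1}{m-l}\binom{m+1}l\Bigl(\frac{x-1}2\Bigr)^l\Bigl(\frac{x+1}2\Bigr)^{m-l},
\]
and since $\binom{m+1}{m-l}\binom{m+1}l=(m+1)^2N_l$, it gives $(1+y)^mP_m^{(1,1)}\bigl(\frac{1-y}{1+y}\bigr)=(m+1)^2f(y)$. So $f$ has $m$ simple zeros $y_k=\tan^2(\varphi_k/2)$ with $0<\varphi_1<\dots<\varphi_m<\pi$. The symmetry $N_l=N_{m-l}$ gives $y_{m+1-k}=1/y_k$, that is, $\varphi_{m+1-k}=\pi-\varphi_k$. Formula (4.24.2) says that $V(\varphi)=(\sin\varphi)^{3/2}P_m^{(1,1)}(\cos\varphi)$ satisfies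
\begin{equation}\label{eq:V}
\frac{d^2V}{d\varphi^2}+\Bigl(\nu^2-\frac3{4\sin^2\varphi}\Bigr)V=0 .
\end{equation}
We also use Sturm's comparison theorem in this form: if $\xi_1<\xi_2$ are consecutive zeros of a nonzero solution of $Y''+AY=0$, then $\xi_2-\xi_1>\pi/\omega$ when $A<\omega^2$ on $[\xi_1,\xi_2]$, and $\xi_2-\xi_1\le\pi/\omega$ when $A\ge\omega^2>0$ there. Put
\[
\Delta=\frac\pi\nu,\quad\delta=\frac\Delta2,\quad D=(m+1)(m+2)=\nu^2-\tfrac14,\quad b=\tfrac{16}3D,\quad \rho_i=1+\frac{\varphi_i}\delta,\quad h_i=\frac{y_{i+1}-y_i}{y_{i+1}+y_i}.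
\]
The relative gap $h_i$ equals $\tanh t$ at the $t$ with $y_{i+1}e^{-2t}=y_i$, so it measures how much decay Proposition~\ref{prop:kernel} offers one arch away from $t=0$.

\begin{lemma}\label{lem:zeros}
Let $m\ge12$.
\begin{enumerate}
\item[(a)] $\varphi_1>\Delta$ and $\varphi_{i+1}-\varphi_i>\Delta$. Hence $\rho_i\ge2i+1$, $by_i\ge13.14\,i^2$, $by_i\ge3.28(\rho_i-1)^2$ and $y_m<b-2$.
\item[(b)] $\varphi_i-\varphi_{i-1}\le1.05\Delta$ for $2\le i\le m$.
\item[(c)] $h_i\ge2\rho_i/(1+\rho_i^2)$ for $1\le i<m$.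
\item[(d)] $\rho_1\le3.554$ and $h_1\ge0.521$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The coefficient in \eqref{eq:V} is less than $\nu^2$, which gives the gaps. For $\varphi_1$ we repeat Sturm's argument at the singular endpoint. On $(0,\varphi_1)$ we have $V>0$, and $V\sim(m+1)\varphi^{3/2}$ at $0$. The Wronskian $W=V'\sin\nu\varphi-\nu V\cos\nu\varphi$ tends to $0$ at $0$, and $W'=\frac3{4\sin^2\varphi}V\sin\nu\varphi$. If $\varphi_1\le\Delta$, then $W'>0$ on $(0,\varphi_1)$ and $W(\varphi_1)>0$, whereas $W(\varphi_1)=V'(\varphi_1)\sin\nu\varphi_1\le0$. So $\varphi_i\ge i\Delta=2i\delta$. Next, $y_i\ge\varphi_i^2/4$ gives $by_i\ge\frac43D\varphi_i^2$, and $\frac43D\Delta^2=\frac43\pi^2(1-\frac1{4\nu^2})\ge13.14$ because $\nu\ge13.5$; dividing by $4$, $\frac43D\delta^2\ge3.28$. Finally $y_m=1/y_1\le4/\varphi_1^2<4\nu^2/\pi^2<b-2$.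

(b) On $[\varphi_1,\varphi_m]\subset[\Delta,\pi-\Delta]$ we have $\nu\sin\varphi\ge\nu\sin(\pi/\nu)\ge13.5\sin(\pi/13.5)\ge3.113$. So the coefficient in \eqref{eq:V} is at least $\nu^2(1-\frac3{4\cdot3.113^2})\ge0.922\nu^2$, and $0.922^{-1/2}<1.05$.

(c) From $y=\frac{1-\cos\varphi}{1+\cos\varphi}$ we get $h_i=\frac{\cos\varphi_i-\cos\varphi_{i+1}}{1-\cos\varphi_i\cos\varphi_{i+1}}$. This increases with $\varphi_{i+1}$, so by (a) it is at least its value at $\varphi_{i+1}=\varphi_i+2\delta$. With $A=\varphi_i+\delta$ the numerator is then $2\sin A\sin\delta$ and the denominator is $\sin^2A+\sin^2\delta$, so the value is $2\rho/(1+\rho^2)$ with $\rho=\sin A/\sin\delta$. Here $\rho\ge1$ because $\delta\le A\le\pi-\delta$, and $\rho\le A/\delta=\rho_i$ because $(\sin\xi)/\xi$ decreases. The function $2\rho/(1+\rho^2)$ decreases for $\rho\ge1$.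

(d) We need an upper bound for the smallest zero, and get it from the power sums $\Sigma_j=\sum_ky_k^{-j}$. As $f(y)=N_0\prod_k(1-y/y_k)$, the elementary symmetric functions of the $1/y_k$ are $e_l=N_l/N_0$. From
\begin{equation}\label{eq:Nrec}
(l+1)(l+2)N_{l+1}=(m-l)(m-l+1)N_l
\end{equation}
we get $e_1=\frac{m(m+1)}2$, $e_2=e_1\frac{m(m-1)}6$, $e_3=e_2\frac{(m-1)(m-2)}{12}$. Newton's identities give
\begin{align*}
\Sigma_2&=e_1^2-2e_2=\tfrac1{12}m^2(m+1)(m+5),\\
\Sigma_3&=e_1^3-3e_1e_2+3e_3=\tfrac1{48}m^2(m+1)(m^3+8m^2+17m-2),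
\end{align*}
and $m^3+8m^2+17m-2=(m+5)D-12$. Since $\Sigma_3\le\Sigma_2/y_1$,
\[
Dy_1\le\frac{4(m+5)D}{(m+5)D-12}\le\frac{4\cdot3094}{3082}\le4.016 .
\]
With $\varphi_1\le2\sqrt{y_1}$ we get $\varphi_1/\delta\le\frac4\pi\sqrt{4.016}\,\nu/\sqrt D\le2.554$. By (c), $h_1\ge7.108/(1+3.554^2)\ge0.521$.
\end{proof}

To compare the shapes of neighboring arches we want an equation $U''+\Omega U=0$ with $\Omega$ \emph{decreasing}: then the oscillation slows down to the right, and each arch contains the mirror image of its left neighbor (Lemma~\ref{lem:reflect}). Equation \eqref{eq:V} does not serve, since its coefficient increases on $(0,\pi/2)$. We go back to the variable $y$. Comparing coefficients of $y^l$ shows that \eqref{eq:Nrec} is equivalent to the hypergeometric equation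
\[
y(1+y)f_{yy}+(2-2my)f_y+m(m+1)f=0 .
\]
An equation $f_{yy}+2Bf_y+Ef=0$ becomes $Y_{yy}+(E-B_y-B^2)Y=0$ for $Y=f\exp\int B$. Here $B=\frac1y-\frac n{1+y}$ and $E=\frac{mn}{y(1+y)}$, so $Y=y(1+y)^{-m-1}f$ and
\[
E-B_y-B^2=\frac{mn+2n}{y(1+y)}-\frac{n+n^2}{(1+y)^2}=\frac D{y(1+y)^2}.
\]
This coefficient decreases, but for small $y$ the arches are very unevenly spaced in $y$, and reflecting in $y$ would compare points where the other factors of the integrand differ too much. By Lemma~\ref{lem:zeros} the small zeros are roughly equally spaced in $\sqrt y$. We use a shifted square root,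
\[
\sigma=\sqrt{1+by},\qquad U=\sigma^{-1/2}Y,\qquad \sigma_k=\sqrt{1+by_k}\quad(0\le k\le m),
\]
so that $\sigma_0=1$, and $U$ vanishes on $[1,\infty)$ exactly at $\sigma_0,\dots,\sigma_m$.

\begin{lemma}\label{lem:Omega}
For $\sigma>1$ we have $U_{\sigma\sigma}+\Omega U=0$, where, with $s=\sigma^2$,
\[
\Omega=\frac34\Bigl[\frac s{(s-1)(1+y)^2}-\frac1s\Bigr].
\]
The function $\Omega$ is strictly decreasing for $0<y\le b-2$, hence on $(1,\sigma_m]$.
\end{lemma}

\begin{proof}
Since $\frac d{dy}=\frac b{2\sigma}\frac d{d\sigma}$ and $\frac d{d\sigma}\bigl[\frac1\sigma\frac d{d\sigma}(\sigma^{1/2}U)\bigr]=\sigma^{-1/2}\bigl(U_{\sigma\sigma}-\frac3{4\sigma^2}U\bigr)$, the equation for $Y$ turns into the one for $U$ with $\Omega=\frac{4s}{b^2}\frac D{y(1+y)^2}-\frac3{4s}$. Now use $by=s-1$ and $4D/b=\frac34$.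

Differentiate the bracket in $s$, with $dy/ds=1/b$, and multiply by $s^2(1+y)^2$. The derivative is negative if and only if
\[
(1+y)^2<\Bigl(\frac s{s-1}\Bigr)^2+\frac{2s^3}{b(s-1)(1+y)} .
\]
The right side exceeds $1+\frac2{by}+\frac{2by^2}{1+y}$, so $2y+y^2\le\frac2{by}+\frac{2by^2}{1+y}$ suffices. For $1\le y\le b-2$ we have $\frac{2by^2}{1+y}\ge by\ge2y+y^2$. For $y<1$ divide by $y$: it suffices that $3\le\frac2{by^2}+\frac{by}2+\frac{by}2$, and the right side is at least $3(b/2)^{1/3}\ge3$ by the AM--GM inequality. The last claim follows from Lemma~\ref{lem:zeros}(a).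
\end{proof}

\begin{remark}
The value of $b$ is dictated by small $y$. For a general $b$, and with $1+y$ replaced by $1$, the coefficient is $\frac{4D}b\frac s{s-1}-\frac3{4s}$, with derivative $\frac3{4s^2}-\frac{4D/b}{(s-1)^2}$. This is negative for all $s>1$ exactly when $4D/b\ge\frac34$. So $b=\frac{16}3D$ is the largest admissible value, the one for which $\sigma$ is closest to a multiple of $\sqrt y$.
\end{remark}

\begin{lemma}\label{lem:reflect}
Let $1\le i<m$, $L_i=\sigma_i-\sigma_{i-1}$ and $U_\pm(\eta)=|U(\sigma_i\pm\eta)|$. Then $\sigma_{i+1}-\sigma_i\ge L_i$, and $U_+>U_-$ on $(0,L_i)$.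
\end{lemma}

\begin{proof}
Let dots denote derivatives in $\eta$. For $0<\eta<\min(L_i,\sigma_{i+1}-\sigma_i)$ both functions are positive and $\ddot U_\pm=-\Omega(\sigma_i\pm\eta)U_\pm$. So $W=\dot U_+U_--U_+\dot U_-$ has $W(0)=0$ and $\dot W=\bigl(\Omega(\sigma_i-\eta)-\Omega(\sigma_i+\eta)\bigr)U_+U_->0$ by Lemma~\ref{lem:Omega}. If $\sigma_{i+1}-\sigma_i<L_i$, then at $\eta=\sigma_{i+1}-\sigma_i$ we would have $0<W=\dot U_+U_-\le0$, with one-sided derivatives. This proves the first claim. On $(0,L_i)$ the quotient $U_+/U_-$ has derivative $W/U_-^2>0$, and it tends to $1$ as $\eta\to0$ because the zero $\sigma_i$ is simple.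
\end{proof}

\section{Comparison of the weighted arches}\label{sec:arches}

Fix $1\le k\le m$ and $c\in(0,1)$. Let $y=y_ke^{-2t}\in(0,y_k)$ be the running point, and let $A_j=A_j(c)$ be the integral of $w\,|f(y)|\,dt$ over the $t$ with $y_{j-1}<y<y_j$, for $1\le j\le k$. From $f=(1+y)^{m+1}y^{-1}\sigma^{1/2}U$ and $|dt|=\frac{dy}{2y}=\frac{\sigma\,d\sigma}{by}$,
\begin{equation}\label{eq:Aj}
A_j=\frac1b\int_{\sigma_{j-1}}^{\sigma_j}|U|\,\mathcal G\,d\sigma,\qquad\mathcal G(\sigma)=w\cdot(1+y)^{m+1}\sigma^{3/2}y^{-2}.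
\end{equation}
Lemma~\ref{lem:reflect} takes care of $|U|$. In $\mathcal G$ only the factor $y^{-2}$ favors the left arch. The factor $w$ favors the right arch, but weakly when $y$ is close to $y_k$, where $\tanh t$ is small; the factor $(1+y)^{m+1}$ favors the right arch, but weakly when $y$ is small. The next proof shows that the two are never too weak at the same time.

\begin{lemma}\label{lem:G}
For $1\le i<k$ and $0<\eta<L_i$ we have $\mathcal G(\sigma_i+\eta)\ge\mathcal G(\sigma_i-\eta)$.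
\end{lemma}

\begin{proof}
\emph{Reduction to one variable.} Let $\sigma_\pm=\sigma_i\pm\eta$, let $y_\pm=(\sigma_\pm^2-1)/b$ and $t_\pm$ be the corresponding values, and put $\omega=\eta/\sigma_i$ and $\Lambda=2\lambda m=0.9m\ge10.8$. By Lemma~\ref{lem:reflect}, $y_+<y_{i+1}\le y_k$, so $0<t_+<t_-$. Proposition~\ref{prop:kernel} gives $w(t_+)/w(t_-)\ge(\cosh t_-/\cosh t_+)^{\lambda m}$, and $\cosh t=(y_k+y)/(2\sqrt{y_ky})$. Hence $\log\bigl(\mathcal G(\sigma_+)/\mathcal G(\sigma_-)\bigr)$ is at least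
\[
\Bigl(\frac{\lambda m}2-2\Bigr)\log\frac{y_+}{y_-}+\frac32\log\frac{\sigma_+}{\sigma_-}-\lambda m\log\frac{y_k+y_+}{y_k+y_-}+(m+1)\log\frac{1+y_+}{1+y_-}.
\]
Here $\lambda m\ge4$ and $y_+/y_-=(\sigma_+^2-1)/(\sigma_-^2-1)\ge(\sigma_+/\sigma_-)^2$, so the first two terms are at least $(\lambda m-\frac52)\log(\sigma_+/\sigma_-)$. Write each logarithm as $\log\frac AB=2\operatorname{artanh}\frac{A-B}{A+B}$ and use $b(y_+-y_-)=4\sigma_i^2\omega$, $b(y_++y_-)=2by_i+2\sigma_i^2\omega^2$, $\sigma_i^2=1+by_i$. The lower bound becomes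
\[
(\Lambda-5)\operatorname{artanh}\omega-\Lambda\operatorname{artanh}\frac{2\omega}{E_k+\omega^2}+2(m+1)\operatorname{artanh}\frac{2\omega}{E+\omega^2},
\]
where $E_k=\frac{b(y_i+y_k)}{1+by_i}$ and $E=\frac{b(1+y_i)}{1+by_i}$. As $E_k\ge E_{i+1}$, the worst case is $k=i+1$. Let $\Psi$ be the last expression with $E_{i+1}$ in place of $E_k$. We show $\Psi\ge0$.

\emph{Case 1: $y_{i+1}\ge1$.} Then $E\le E_{i+1}$, and the growth of $(1+y)^{m+1}$ absorbs the negative term:
\[
\Psi\ge(\Lambda-5)\operatorname{artanh}\omega+(2m+2-\Lambda)\operatorname{artanh}\frac{2\omega}{E_{i+1}+\omega^2}>0 .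
\]

\emph{A bound for the other cases.} Write $h=h_i$, $\rho=\rho_i$, and
\[
\theta=\frac2{E_{i+1}}=\frac{2y_i}{y_i+y_{i+1}}\cdot\frac{1+by_i}{by_i}=(1-h)\Bigl(1+\frac1{by_i}\Bigr).
\]
We have $\theta\le1$ if and only if $h(1+by_i)\ge1$. For $i=1$ this holds since $0.521\cdot14.14>1$. For $i\ge2$ we have $\rho\ge5$, so $(\rho-1)^2\ge0.64\rho^2$ and $2\rho\cdot3.28(\rho-1)^2\ge4\rho^3\ge1+\rho^2$, which suffices by Lemma~\ref{lem:zeros}(a),(c). The function $\operatorname{artanh}$ is increasing and convex on $[0,1)$ and vanishes at $0$, so $\operatorname{artanh}\frac{2\omega}{E_{i+1}+\omega^2}\le\operatorname{artanh}(\theta\omega)\le\theta\operatorname{artanh}\omega$. Therefore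
\begin{equation}\label{eq:Psi}
\Psi\ge\mathcal B\operatorname{artanh}\omega+2(m+1)\operatorname{artanh}\frac{2\omega}{E+\omega^2},\qquad\mathcal B=\Lambda\Bigl(h-\frac{1-h}{by_i}\Bigr)-5 .
\end{equation}

\emph{Case 2: $i=1$.} The first gap is large and the decay of $w$ wins alone. The expression $h-\frac{1-h}{by_1}$ increases in $h$ and in $by_1$, so $\mathcal B\ge10.8\,(0.521-\frac{0.479}{13.14})-5\ge10.8\cdot0.484-5>0$.

\emph{Case 3: $i\ge2$ and $y_{i+1}<1$.} Then $\varphi_i<\pi/2$ and $\rho\ge5$. If $\mathcal B\ge0$ we are done, so let $\mathcal B<0$. We linearize both terms of \eqref{eq:Psi} in $\omega$, which requires an upper bound for $\omega$. Since $\sigma_{i-1}^2/\sigma_i^2\ge y_{i-1}/y_i$,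
\[
\omega<1-\frac{\sigma_{i-1}}{\sigma_i}\le1-\frac{\tan(\varphi_{i-1}/2)}{\tan(\varphi_i/2)}=\frac{2\chi}{1+\chi},\qquad\chi=\frac{\sin\frac{\varphi_i-\varphi_{i-1}}2}{\sin\frac{\varphi_i+\varphi_{i-1}}2}.
\]
By Lemma~\ref{lem:zeros}, $\frac{\varphi_i-\varphi_{i-1}}2\le0.525\Delta$ and $\frac\pi2>\frac{\varphi_i+\varphi_{i-1}}2=\varphi_i-\frac{\varphi_i-\varphi_{i-1}}2\ge1.475\Delta$. So $\chi\le\sin(0.525\Delta)/\sin(1.475\Delta)$. This quotient increases in $\Delta$, because $\xi\cot\xi$ decreases, and at $\Delta=\pi/13.5$ it is at most $0.363$. Hence $\omega\le0.54$, and by convexity $\operatorname{artanh}\omega\le\omega\,(\operatorname{artanh}0.54)/0.54\le1.12\,\omega$.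

For the second term, $y_i<1$ and $by_i\ge52.5$ give $E=\frac{1+y_i}{y_i}\cdot\frac{by_i}{1+by_i}\ge2\cdot\frac{52.5}{53.5}\ge1.96$, so $E+\omega^2\le E(1+\frac{0.2916}{1.96})\le1.149E$. Also $\frac1E\ge\frac{y_i}{1+y_i}=\sin^2\frac{\varphi_i}2$. With $\operatorname{artanh}\xi\ge\xi$ and $\frac4{1.149\cdot1.12}\ge3.1$,
\[
\frac\Psi{1.12\,\omega}\ge\mathcal B+3.1(m+1)\sin^2\frac{\varphi_i}2 .
\]
We express both terms through $\rho$. By Lemma~\ref{lem:zeros}(a),(c),
\[
h-\frac{1-h}{by_i}\ge\frac1\rho\Bigl[\frac{2\rho^2}{1+\rho^2}-\frac\rho{3.28(\rho-1)^2}\Bigr]\ge\frac{1.82}\rho,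
\]
since the bracket increases in $\rho$ and equals $\frac{50}{26}-\frac5{52.48}\ge1.82$ at $\rho=5$. So $\mathcal B\ge1.638\,m/\rho-5$. Further, $\sin\xi\ge0.9003\,\xi$ on $[0,\frac\pi4]$ by concavity, $\frac{\varphi_i}2=\frac{(\rho-1)\delta}2\ge0.4\rho\delta$, and $\nu^2/(m+1)=m+2+\frac1{4(m+1)}\le m+2.1$ gives $(m+1)\delta^2\ge\frac{\pi^2}{4(m+2.1)}$. As $3.1\cdot0.9003^2\cdot0.16\cdot\frac{\pi^2}4\ge0.99$, the AM--GM inequality gives
\[
\frac\Psi{1.12\,\omega}+5\ge\frac{0.819m}\rho+\frac{0.819m}\rho+\frac{0.99\rho^2}{m+2.1}\ge3\Bigl(0.819^2\cdot0.99\,\frac{m^2}{m+2.1}\Bigr)^{1/3}\ge3\cdot6.77^{1/3}>5,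
\]
because $m^2/(m+2.1)$ increases and equals $144/14.1$ at $m=12$.
\end{proof}

Case 2 is where this argument needs $m\ge12$ most directly: for $m=11$ the same bound reads $9.9\cdot0.484-5<0$. A larger $\lambda$ would help here, but it would make Proposition~\ref{prop:kernel} harder.

\begin{proof}[Proof of Theorem \ref{thm:zeros}]
Let $1\le i<k$. By \eqref{eq:Aj}, Lemmas~\ref{lem:reflect} and \ref{lem:G}, and $\mathcal G>0$,
\[
bA_{i+1}\ge\int_0^{L_i}U_+(\eta)\,\mathcal G(\sigma_i+\eta)\,d\eta>\int_0^{L_i}U_-(\eta)\,\mathcal G(\sigma_i-\eta)\,d\eta=bA_i .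
\]
So $0<A_1<\dots<A_k$. At $y=y_k$ the inner integral in \eqref{eq:average} is
\[
\sum_{j=1}^k(-1)^{j-1}A_j=(-1)^{k-1}\bigl[(A_k-A_{k-1})+(A_{k-2}-A_{k-3})+\cdots\bigr],
\]
where the bracket ends with $A_2-A_1$ or with $A_1$ and is positive for every $c$. Integrating over $c$, we find that $Q_m(-y_k)$ has sign $(-1)^{k-1}$ for $1\le k\le m$. As $y\to\infty$, $Q_m(-y)$ has sign $(-1)^m$, since the leading coefficient of $Q_m$ is $d_m^2>0$. Thus $Q_m(-y)$ has a zero in each interval $(y_k,y_{k+1})$, $1\le k<m$, and in $(y_m,\infty)$. These are $m=\deg Q_m$ zeros, so each interval contains exactly one and all are simple.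
\end{proof}

With Sections~\ref{sec:tools} and \ref{sec:small}, this proves all three theorems once Proposition~\ref{prop:kernel} is established.

\section{Positivity and decay of the weight}\label{sec:kernel}

We write $w=w_0R$. The factor $w_0$ decays at a rate $X=-w_0'/w_0\ge(m+\frac12)\tanh t$, about twice what is claimed for $w$. The factor $R$ starts at $R=n+c$ for $t=0$ but contains terms of either sign and can grow. We must show that $R$ stays positive and that its growth rate $R'/R$ uses up no more than the surplus $X-\lambda m\tanh t$. Throughout, $T=\tanh t$, so $T'=1-T^2=u^{-2}$.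

\subsection{The decay rate of $w_0$}

\begin{lemma}\label{lem:X}
Write $X=\gamma T$, and put $\gamma_c=(m+\frac12)(1+c)+c$ and $\kappa=\frac{27}{26}(1-c)$. Then
\begin{gather}
12.5\le\gamma_c\le\gamma\le2n,\qquad (1+c)(m+\tfrac12)\le\gamma_c\le(1+c)(m+1),\label{eq:F1}\\
0\le X'\le\gamma\,(1-T^2+\kappa T^2),\label{eq:F2}\\
X''\ge-2TX'.\label{eq:F3}
\end{gather}
\end{lemma}

\begin{proof}
Let $z=T^2$ and $\zeta=v/u=\sqrt{1-(1-c)z}$; then $\zeta^2\ge c$ and $\zeta^2\ge1-z$. From $v'=cu\sinh t/v$ we get $v'/v=cT/\zeta^2$ and $\frac{u'+v'}{u+v}=T\frac{\zeta+c}{\zeta(1+\zeta)}$, so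
\[
\gamma=(2m+1)\Bigl[\frac c\zeta+\frac{1-c}{1+\zeta}\Bigr]+\frac c{\zeta^2}.
\]
As a function of $z\in[0,1]$, $\gamma$ is increasing and convex: $\zeta$ is decreasing and concave, and $1/\zeta$, $1/(1+\zeta)$, $1/\zeta^2$ are decreasing convex functions of $\zeta$. At $z=0$ we have $\zeta=1$ and $\gamma=\gamma_c$; at $z=1$ we have $\zeta=\sqrt c$, the bracket equals $1$, and $\gamma=2n$. This gives \eqref{eq:F1}.

Put $Z=\frac d{dT}(\gamma T)=\gamma+2z\gamma_z\ge0$, so that $X'=(1-z)Z$. With $d\zeta/dz=-\frac{1-c}{2\zeta}$ and $1-z\le\zeta^2$,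
\[
2(1-z)\gamma_z=(1-c)(1-z)\Bigl[(2m+1)\Bigl(\frac c{\zeta^3}+\frac{1-c}{\zeta(1+\zeta)^2}\Bigr)+\frac{2c}{\zeta^4}\Bigr]\le(1-c)\Bigl(\gamma+\frac c{\zeta^2}\Bigr).
\]
Since $c\le\zeta^2$, we have $\frac{\zeta+c}{\zeta(1+\zeta)}\ge\frac c{\zeta^2}$, hence $\gamma\ge2nc/\zeta^2$, and the right side is at most $(1-c)(1+\frac1{2n})\gamma\le\kappa\gamma$. This is \eqref{eq:F2}. Finally $\frac{dZ}{dT}=2T(3\gamma_z+2z\gamma_{zz})\ge0$, so $X''=(1-T^2)\bigl[-2TZ+(1-T^2)\frac{dZ}{dT}\bigr]\ge-2TX'$.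
\end{proof}

\subsection{The factor $R$ and the basic inequality}

Since $S'/S=2/T$, the function $w_0S$ in \eqref{eq:w} has logarithmic derivative $\frac2T(1-a)$ with $a=\frac12TX$. It increases for $a<1$ and decreases for $a>1$, so $a$ is the natural variable. Put
\[
a=\tfrac12\gamma T^2,\qquad p=mT,\qquad\psi=(a-1)(p+a-1),\qquad k_c=m\sqrt{2/\gamma_c}.
\]
From $T^2=2a/\gamma$ and \eqref{eq:F1},
\begin{equation}\label{eq:p}
T^2\le\frac{2a}{\gamma_c},\qquad 3.328\sqrt a\le\frac m{\sqrt n}\sqrt a\le p\le k_c\sqrt a,\qquad k_c\le\sqrt{\frac{2m}{1+c}} .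
\end{equation}
With $w_0'=-Xw_0$ and $w_0''=(X^2-X')w_0$, definition \eqref{eq:w} gives
\[
R=n-(m+X)S'+\tfrac12S''+\bigl[mX+\tfrac12X^2-\tfrac12X'\bigr]S .
\]
Insert $S=cT^2u^2$, $S'=2cTu^2$, $\frac12S''=c(2u^2-1)$ and $TX=2a$:
\begin{equation}\label{eq:R}
R=n-c+cu^2\bigl[2-2p-4a+2ap+2a^2-\tfrac12T^2X'\bigr]=n-c+cu^2\bigl[2\psi-\tfrac12T^2X'\bigr].
\end{equation}

\begin{lemma}\label{lem:R}
$R>0$.
\end{lemma}

\begin{proof}
By \eqref{eq:F2}, $X'\le\frac{27}{26}\gamma$, so $\frac12T^2X'\le\frac{27}{26}a$. Also $n-c\ge m$. If $a<1$, then $T^2\le0.16$ and $u^2\le1.191$; moreover $\psi\ge-(1-a)p\ge-(1-a)\sqrt a\sqrt{2m}$ and $(1-a)\sqrt a\le\frac2{3\sqrt3}\le0.385$. So $R\ge m-1.191(0.77\sqrt{2m}+1.04)\ge m-1.3\sqrt m-1.24>0$. If $1\le a\le2$, then $\psi\ge0$, $T^2\le0.32$, $u^2<1.48$, and $R\ge m-1.48\cdot2.08>0$. If $a\ge2$, then $2(a-1)\ge a$ and $2\psi\ge a(1+p)>\frac{27}{26}a$, so the bracket in \eqref{eq:R} is positive.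
\end{proof}

Since $-w'/w=X-R'/R$, it remains to prove $\mathcal E=(\gamma-\lambda m)TR-R'\ge0$. Put
\[
G=\Bigl(1-\frac{\lambda m}\gamma\Bigr)\frac{n-c}c,\qquad\mu=1-\frac{\lambda m+2}\gamma,\qquad\xi=\frac{X'}\gamma,\qquad\vartheta=\Bigl(\frac{\lambda m}2-1\Bigr)T^2 ,
\]
and note that $0\le\vartheta\le p$ and $0\le\xi\le1-T^2+\kappa T^2$.

\begin{lemma}\label{lem:J}
We have
\begin{equation}\label{eq:J}
\frac{\mathcal E}{cu^2T\gamma}\ge(1-T^2)\Bigl[G-p\Bigl(2-\frac1a\Bigr)-2(a-1)\Bigr]+2\mu\psi-\xi\bigl(p+3(a-1)-\vartheta\bigr).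
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:R} and $\frac12(\gamma-\lambda m)T^2=a-\frac{\lambda m}2T^2$,
\[
\frac{(\gamma-\lambda m)TR}{cu^2T\gamma}=(1-T^2)G+2\Bigl(1-\frac{\lambda m}\gamma\Bigr)\psi-\xi\Bigl(a-\frac{\lambda m}2T^2\Bigr).
\]
Differentiate \eqref{eq:R}, using $(u^2)'=2Tu^2$ and $T^3X'+T(1-T^2)X'=TX'$:
\[
R'=cu^2\bigl\{4T\psi-TX'+2\psi'-\tfrac12T^2X''\bigr\},\qquad 2\psi'=2a'(p+2a-2)+2m(1-T^2)(a-1).
\]
From $2a=TX$ we get $\frac{2a'}{T\gamma}=1-T^2+\xi$. Also $\frac{2m}{T\gamma}=\frac pa$, and $-\frac{TX''}{2\gamma}\le T^2\xi$ by \eqref{eq:F3}. Hence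
\[
\frac{R'}{cu^2T\gamma}\le\frac{4\psi}\gamma-\xi+(1-T^2+\xi)(p+2a-2)+(1-T^2)\frac{p(a-1)}a+T^2\xi .
\]
Subtract. The terms with $\psi$ give $2\mu\psi$, the terms with $1-T^2$ give the bracket in \eqref{eq:J}, and the coefficient of $-\xi$ is $a-\frac{\lambda m}2T^2-1+p+2a-2+T^2=p+3(a-1)-\vartheta$.
\end{proof}

The positive terms in \eqref{eq:J} are $G$, of order $m/c$, and, for $a>1$, the term $2\mu\psi$, quadratic in $a-1$. The negative terms are multiples of $p$, of order $\sqrt{ma}$. So the margin grows with $m$, the case $m=12$ is critical, and the danger lies at moderate $a$.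

\subsection{Constants}

Let $G_c$ and $\mu_c$ be $G$ and $\mu$ with $\gamma_c$ in place of $\gamma$; then $G\ge G_c$ and $\mu\ge\mu_c$. We treat $m\ge12$ as a real variable.

\begin{lemma}\label{lem:mono}
In $c\in(0,1]$, $k_c$ and $G_c$ decrease and $\mu_c$ increases. In $m\ge12$, $\mu_c$ increases, $1/\gamma_c$ and $k_c/\gamma_c$ decrease, $\partial_mk_c\le0.22$ and $\partial_mG_c\ge0.75$. The claims on $k_c$, $\mu_c$, $\gamma_c$ include $c=0$.
\end{lemma}

\begin{proof}
We have $\gamma_c=m(1+c)+\frac12+\frac32c$ and $\partial_c\gamma_c=\nu>0$, which settles $k_c$ and $\mu_c$ in $c$. For $G_c$, $c\,\partial_c\log\frac{n-c}c<-1$, while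
\[
c\,\partial_c\log\Bigl(1-\frac{\lambda m}{\gamma_c}\Bigr)=\frac{c\lambda m\nu}{\gamma_c(\gamma_c-\lambda m)}\le\frac\nu m\cdot\frac{\lambda c}{(1+c)(0.55+c)}<1 .
\]
In $m$: the numerator of $\partial_m\frac{\lambda m+2}{\gamma_c}$ is $\lambda(\frac12+\frac32c)-2(1+c)<0$. The quotient $k_c/\gamma_c$ is proportional to $m\gamma_c^{-3/2}$, whose logarithmic derivative is $\frac1m-\frac{3(1+c)}{2\gamma_c}\le\frac1m-\frac3{2(m+1)}<0$ by \eqref{eq:F1}. In the same way,
\[
\partial_mk_c=k_c\Bigl(\frac1m-\frac{1+c}{2\gamma_c}\Bigr)\le\sqrt{2m}\,\frac{m+2}{2m(m+1)}\le\frac{14\sqrt{24}}{312}\le0.22,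
\]
because $m^{-1/2}\frac{m+2}{m+1}$ decreases. Finally
\[
\partial_mG_c=\frac1c\Bigl[1-\frac{\lambda m}{\gamma_c}-(m+1-c)\frac{\lambda(\frac12+\frac32c)}{\gamma_c^2}\Bigr].
\]
The last term in the bracket is at most $\frac{m+1}{(m+1/2)^2}\cdot\lambda\cdot\frac{1+3c}{2(1+c)^2}\le0.0832\cdot0.45\cdot\frac9{16}<0.022$, the maximum in $c$ being at $c=\frac13$. So $\partial_mG_c\ge\frac1c\bigl(0.978-\frac{0.45}{1+c}\bigr)=\frac{0.528}{c(1+c)}+\frac{0.978}{1+c}\ge0.753$.
\end{proof}

On an interval $c_0<c\le c_1$ we can thus use $\bar k=k_{c_0}$ as an upper bound for $k_c$, $\underline G=G_{c_1}$ as a lower bound for $G$ (both depend on $m$), and any constant $\underline\mu\le\mu_{c_0}|_{m=12}$ as a lower bound for $\mu$. The good term $G_c$ and the bad term $k_c$ both decrease in $c$, so one interval loses too much; the five intervals of Table~\ref{tab:c} suffice. There $\gamma_c=12.5+13.5c$ and $\lambda m=5.4$; the column $H$ bounds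
\[
H=\bar k\,(2.1814+0.376\underline\mu)+\frac{\bigl[5-\bar k\,(3.1444\underline\mu-1.3761)\bigr]^2}{8\underline\mu},
\]
evaluated with the tabulated bound for $\bar k$, and $M$ is the difference of the two preceding columns.

\begin{table}[ht]
\centering\small
\begin{tabular}{c|c|ccccc}
row&$(c_0,c_1]$&$\bar k\le$&$\underline\mu$&$\underline G\ge$&$H\le$&$M$\\\hline
1&$(0,0.25]$&4.8&0.408&33.65&20.30&13.35\\
2&$(0.25,0.4]$&4.2594&0.5338&21.99&13.38&8.61\\
3&$(0.4,0.7]$&4.0112&0.5865&13.24&11.72&1.52\\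
4&$(0.7,0.9]$&3.6223&0.6628&10.49&9.93&0.56\\
5&$(0.9,1]$&3.4182&0.6997&9.50&9.21&0.29
\end{tabular}
\caption{Bounds for $\bar k=k_{c_0}$, $\underline G=G_{c_1}$ and $H$ at $m=12$; the constants $\underline\mu$ and $M$ serve for all $m\ge12$.}\label{tab:c}
\end{table}

\begin{lemma}\label{lem:claim}
For $\beta\ge0$ let $\alpha=\sqrt{1+\beta}$, $\phi(\beta)=3\alpha-\frac1\alpha-2\underline\mu\alpha\beta$ and $\phi_+=\max(\phi,0)$. In each row, for all $m\ge12$ and $\beta\ge0$,
\[
\underline G-\bigl(\bar k\,\phi_+(\beta)+5\beta-2\underline\mu\beta^2\bigr)\ge M .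
\]
\end{lemma}

\begin{proof}
Let $m=12$. As functions of $\beta$, $3\alpha-\frac1\alpha$ is concave and $\alpha\beta=(1+\beta)^{3/2}-(1+\beta)^{1/2}$ is convex. At $\beta=0.7$ the first has value $3.14455\ldots$ and slope $1.37602\ldots$, the second has value $0.91268\ldots$ and slope $1.57227\ldots$. The tangent lines give $3\alpha-\frac1\alpha\le2.1814+1.3761\beta$ and $\alpha\beta\ge1.5722\beta-0.1880$ for $\beta\ge0$. Where $\phi\ge0$, we first replace $\bar k$ by its tabulated bound; the parenthesis is then at most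
\[
\bar k\,(2.1814+0.376\underline\mu)+\beta\bigl[5-\bar k\,(3.1444\underline\mu-1.3761)\bigr]-2\underline\mu\beta^2\le H,
\]
by maximizing the quadratic. Where $\phi<0$, it is at most $25/(8\underline\mu)\le7.67$, less than every entry of the column $H$.

Let $m>12$. Since $\underline\mu\ge0.408$, with $a=\alpha^2$ we have $\phi\le3.816a^{1/2}-a^{-1/2}-0.816a^{3/2}$. This function of $a$ is concave and is maximal where $1.224a^2-1.908a-0.5=0$, at $a=1.787\ldots$, with value less than $2.41$. By Lemma~\ref{lem:mono}, for fixed $\beta$ the derivative in $m$ of the left side of the claim is at least $0.75-2.41\cdot0.22>0$.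
\end{proof}

\subsection{The range $a\ge1$}

Fix $c$ and its row, and let $\beta=a-1\ge0$, so $\psi=\beta(p+\beta)$. Here $0\le p+3\beta-\vartheta\le p+3\beta$. Insert $\xi\le1-T^2+\kappa T^2$ in \eqref{eq:J} and split $2\mu\psi=(1-T^2)2\mu\psi+T^2\,2\mu\psi$. The right side of \eqref{eq:J} is at least $(1-T^2)I-T^2J$ with
\[
I=G-p\bigl(3-\tfrac1a-2\mu\beta\bigr)-5\beta+2\mu\beta^2,\qquad J=\kappa(p+3\beta)-2\mu\beta(p+\beta).
\]
As $p(3-\frac1a-2\mu\beta)\le\frac p\alpha\phi(\beta)\le\bar k\phi_+(\beta)$ by \eqref{eq:p}, Lemma~\ref{lem:claim} gives $I\ge M>0$. If $J\le0$ we are done. Suppose $J>0$. The factor $1-T^2$ could be small, but $J>0$ forces $\beta$, hence $T^2\le2(1+\beta)/\gamma_{c_0}$, to be bounded. We show $T^2J<(1-T^2)M$.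

\emph{Rows 2--5.} Let $\kappa_0\ge\frac{27}{26}(1-c_0)\ge\kappa$ be as in Table~\ref{tab:J}. As $p\ge3.328$, we have $\beta\le\beta p/3.328$, so
\[
0<J\le p\Bigl[\kappa_0-\Bigl(2\underline\mu-\frac{3\kappa_0}{3.328}\Bigr)\beta\Bigr].
\]
In these rows the coefficient $2\underline\mu-3\kappa_0/3.328$ is positive (it is at least $0.365$, $0.611$, $1.044$, $1.305$). Hence $J\le\kappa_0p$, and $\beta<\beta_0$ for the tabulated $\beta_0\ge\kappa_0/(2\underline\mu-3\kappa_0/3.328)$. Then $T^2\le2(1+\beta_0)/\gamma_{c_0}$ and $T^2J\le2\kappa_0(1+\beta_0)^{3/2}\,\bar k/\gamma_{c_0}$. Both bounds decrease in $m$ by Lemma~\ref{lem:mono}, and at $m=12$ they are evaluated in Table~\ref{tab:J}.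

\begin{table}[ht]
\centering\small
\begin{tabular}{c|ccccc}
row&$\kappa_0$&$\beta_0$&$T^2\le$&$T^2J\le$&$(1-T^2)M\ge$\\\hline
2&0.7789&2.14&0.396&2.4&5.1\\
3&0.6231&1.02&0.226&0.81&1.17\\
4&0.3116&0.299&0.119&0.16&0.49\\
5&0.1039&0.080&0.088&0.04&0.26
\end{tabular}
\caption{The case $a\ge1$, $J>0$ in rows 2--5 of Table~\ref{tab:c}.}\label{tab:J}
\end{table}

\emph{Row 1.} Here that coefficient is negative, and we keep the term $-2\mu\beta^2$. With $\kappa\le1.0385$ and $2\mu\ge0.816$,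
\[
J\le p\,(1.0385-0.816\beta)+\beta\,(3.1155-0.816\beta),
\]
and the second term is at most $3.1155^2/3.264\le2.974$. For $\beta\ge1.95$ the first term is at most $-0.5527\cdot3.328\sqrt{2.95}<-3.1$ by \eqref{eq:p}, so $J<0$. Hence $\beta<1.95$ and $T^2\le5.9/\gamma_0\le0.472$. The function $\sqrt{1+\beta}\,(1.0385-0.816\beta)$ has derivative $\bigl(1.0385-0.816\beta-1.632(1+\beta)\bigr)/(2\sqrt{1+\beta})<0$, so with $p\le\bar k\sqrt{1+\beta}$ the first term is at most $1.0385\,\bar k$. Thus $T^2J\le\frac{5.9}{\gamma_0}(1.0385\,\bar k+2.974)$. This decreases in $m$ by Lemma~\ref{lem:mono}, and at $m=12$ it is less than $0.472\cdot7.97<3.8<0.528\cdot13.35\le(1-T^2)M$.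

\subsection{The range $a<1$}

Here $\psi\ge-(1-a)p$, $\mu>0$ and $-2(a-1)>0$, and
\[
-\xi\bigl(p-3(1-a)-\vartheta\bigr)\ge-\xi p\ge-(1-T^2+\kappa T^2)\,p .
\]
After division by $1-T^2=u^{-2}$, the right side of \eqref{eq:J} is nonnegative as soon as
\[
G\ge p\Bigl[3-\frac1a+2\mu u^2(1-a)+\kappa u^2T^2\Bigr].
\]
We have $T^2\le0.16$, so $u^2\le1.191$ and $\kappa u^2T^2\le\frac{27}{26}\cdot0.191\le0.2$. Also $\mu\le1-\frac{\lambda m}{2n}\le0.7924$, so $2\mu u^2\le1.888$, and $3-\frac1a\le1+a$. With $p\le\bar k\sqrt a$ the right side is at most $\bar k\,[\sqrt a\,(2.888-0.888a)+0.2]\le2.2\,\bar k$, since $\alpha(2.888-0.888\alpha^2)$ has derivative $2.888-2.664\alpha^2>0$ on $[0,1]$ and value $2$ at $\alpha=1$. At $m=12$, $2.2\,\bar k$ is at most $10.57$, $9.38$, $8.83$, $7.97$, $7.53$ in the five rows, each below $\underline G$. For $m>12$ the inequality persists, because $2.2\,\partial_m\bar k\le0.49<0.75\le\partial_m\underline G$.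

Thus $\mathcal E\ge0$ for all $t>0$ and $c\in(0,1)$. Together with Lemma~\ref{lem:R} this proves Proposition~\ref{prop:kernel}, and with it Theorems~\ref{thm:main}, \ref{thm:zeros} and \ref{thm:iter}.

\begin{thebibliography}{9}

\bibitem{problem}
\emph{A Computer Proof of Moll's Log-Concavity Conjecture},
\texttt{http://www.algebra.uni-linz.ac.at/\allowbreak people/\allowbreak mkauers/\allowbreak publications/\allowbreak kauers06i.pdf}.

\bibitem{branden}
Br\"and\'en, \emph{Iterated sequences and the geometry of zeros}, J. reine angew. Math. \textbf{658} (2011).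

\bibitem{kurtz}
Kurtz, Amer. Math. Monthly \textbf{99} (1992).

\bibitem{szego}
Szeg\H{o}, \emph{Orthogonal Polynomials}.

\end{thebibliography}
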